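\title{The automorphism group of an irrational rotation algebra splits over $GL(2,\mathbb Z)$}

\begin{abstract}
For irrational $\theta$, the automorphism group of the noncommutative two-torus $\mathbb T_\theta$ is an extension of $GL(2,\mathbb Z)$, the automorphism group of its $K$-theory, by the group of approximately inner automorphisms. We show that this extension splits. We construct an action of $GL(2,\mathbb Z)$ on an inductive limit of matrix algebras over the two-torus blown up at the origin, with connecting maps that evaluate at finite invariant sets of torsion points, and we identify the limit with $\mathbb T_\theta$ by the classification of simple $C^*$-algebras of tracial rank zero. The same construction lifts $\operatorname{Aut}(K_1(A))$ homomorphically to $\operatorname{Aut}(A)$ for every unital simple separable nuclear $C^*$-algebra $A$ of tracial rank zero that satisfies the UCT and has torsion-free $K_0(A)$ and $K_1(A)\cong\mathbb Z^2$.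
\end{abstract}

\section{The splitting problem}\label{sec:intro}

Let $\theta$ be an irrational real number. The \emph{irrational rotation algebra}, or noncommutative two-torus, $\mathbb T_\theta$ is the universal $C^*$-algebra generated by two unitaries $U,V$ with $VU=e^{2\pi i\theta}UV$.

An automorphism of a unital $C^*$-algebra $A$ is \emph{inner} if it has the form $x\mapsto wxw^*$ for a unitary $w\in A$. The closure $\overline{\operatorname{Inn}(A)}$ of the group of inner automorphisms in the point-norm topology consists of the \emph{approximately inner} automorphisms: those $\beta$ such that for every finite set $\mathcal F\subset A$ and every $\varepsilon>0$ some unitary $w$ satisfies $\|\beta(x)-wxw^*\|<\varepsilon$ for all $x\in\mathcal F$. Inner automorphisms act trivially on $K$-theory. So do approximately inner ones, because projections at distance less than $1$ have the same class in $K_0(A)$ and unitaries at distance less than $2$ have the same class in $K_1(A)$. The action on $K$-theory is therefore the first obstruction to being approximately inner.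

Put $K(A)=K_0(A)\oplus K_1(A)$, and let $\operatorname{Aut}(K(A))$ be the group of pairs $(\sigma_0,\sigma_1)$, where $\sigma_1$ is an automorphism of the group $K_1(A)$ and $\sigma_0$ is an automorphism of the group $K_0(A)$ that maps the positive cone $K_0(A)_+$ onto itself and fixes the class $[1]$ of the unit. Every $\beta\in\operatorname{Aut}(A)$ induces an element $\beta_*$ of $\operatorname{Aut}(K(A))$. By results of Pimsner--Voiculescu and Rieffel, $\mathbb T_\theta$ is simple, it has a unique tracial state $\tau$, and
\begin{equation}\label{eq:PVR}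
\tau_*\colon \big(K_0(\mathbb T_\theta),K_0(\mathbb T_\theta)_+,[1]\big)\xrightarrow{\ \cong\ }\big(\mathbb Z+\theta\mathbb Z,\ (\mathbb Z+\theta\mathbb Z)\cap[0,\infty),\ 1\big),\qquad K_1(\mathbb T_\theta)\cong\mathbb Z^2 .
\end{equation}
An order automorphism of $\mathbb Z+\theta\mathbb Z$ that fixes $1$ is the identity (Lemma~\ref{lem:rigid}), so
\[
\operatorname{Aut}(K(\mathbb T_\theta))\cong\operatorname{Aut}(K_1(\mathbb T_\theta))\cong GL(2,\mathbb Z).
\]
By a theorem of Elliott and R\o rdam, the action on $K$-theory is the only obstruction, and every element of $\operatorname{Aut}(K(\mathbb T_\theta))$ occurs: the sequence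
\begin{equation}\label{eq:ER}
1\longrightarrow\overline{\operatorname{Inn}(\mathbb T_\theta)}\longrightarrow\operatorname{Aut}(\mathbb T_\theta)\xrightarrow{\ \beta\mapsto\beta_*\ }\operatorname{Aut}(K(\mathbb T_\theta))\longrightarrow1
\end{equation}
is exact. The question, which we take from \cite{Problem}, is whether \eqref{eq:ER} splits. Exactness lifts each matrix in $GL(2,\mathbb Z)$ to an automorphism, determined only up to an approximately inner one; a splitting asks for lifts that satisfy all relations of $GL(2,\mathbb Z)$ exactly. The answer is yes.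

\begin{theorem}\label{thm:A}
For every irrational $\theta$ there is a homomorphism $s\colon\operatorname{Aut}(K(\mathbb T_\theta))\to\operatorname{Aut}(\mathbb T_\theta)$ with $s(h)_*=h$ for all $h$. Thus \eqref{eq:ER} splits, and $\operatorname{Aut}(\mathbb T_\theta)\cong\overline{\operatorname{Inn}(\mathbb T_\theta)}\rtimes GL(2,\mathbb Z)$.
\end{theorem}

The proof uses $\mathbb T_\theta$ only through its $K$-theory and its place in a class of algebras that $K$-theory classifies, and it gives a more general statement. The terms in it are recalled in Section~\ref{sec:background}.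

\begin{theorem}\label{thm:B}
Let $A$ be an infinite-dimensional unital simple separable nuclear $C^*$-algebra satisfying the UCT, with tracial rank zero, $K_0(A)$ torsion-free and $K_1(A)\cong\mathbb Z^2$. Then there is a homomorphism $s\colon\operatorname{Aut}(K_1(A))\to\operatorname{Aut}(A)$ such that $s(h)$ induces $h$ on $K_1(A)$ and the identity on $K_0(A)$. If moreover $(K_0(A),K_0(A)_+,[1])$ has no nontrivial automorphisms \textup{(}for instance if it is order isomorphic to a dense subgroup of $\mathbb R$\textup{)}, then $\operatorname{Aut}(A)\to\operatorname{Aut}(K(A))$ is a split surjection.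
\end{theorem}

The algebra $\mathbb T_\theta$ satisfies these hypotheses, but we prove Theorem~\ref{thm:A} directly: there the abstract theory of ordered groups is replaced by the continued fraction of $\theta$. Throughout, $\Gamma=GL(2,\mathbb Z)$.

\subsection*{Linear automorphisms and the determinant}
Over the subgroup $SL(2,\mathbb Z)$ a splitting can be written down. For $m\in\mathbb Z^2$ put $W_m=e^{\pi i\theta m_1m_2}U^{m_1}V^{m_2}$, and let $m\wedge n=m_1n_2-m_2n_1$. From $V^bU^c=e^{2\pi i\theta bc}U^cV^b$ we get $W_mW_n=e^{-\pi i\theta\,m\wedge n}W_{m+n}$. For $g\in\Gamma$ we have $gm\wedge gn=(\det g)\,m\wedge n$, so the unitaries $U'=W_{ge_1}$ and $V'=W_{ge_2}$ satisfy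
\begin{equation}\label{eq:linear}
V'U'=e^{2\pi i\theta\det g}\,U'V'.
\end{equation}
If $\det g=1$, the universal property gives an endomorphism $\gamma_g$ with $U\mapsto U'$ and $V\mapsto V'$, and $\gamma_g(W_m)=e^{\pi i\theta m_1m_2}W_{m_1ge_1}W_{m_2ge_2}=W_{gm}$. Hence $\gamma_g\gamma_{g'}=\gamma_{gg'}$, and $\gamma$ is an action of $SL(2,\mathbb Z)$. The six-term sequence behind \eqref{eq:PVR} shows that $[U],[V]$ is a basis of $K_1(\mathbb T_\theta)$ (we use this only in the present discussion), and $[W_m]=m_1[U]+m_2[V]$, so $\gamma_g$ acts on $K_1$ by $g$.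

If $\det g=-1$, then \eqref{eq:linear} is the relation for $-\theta$. Multiplying $U'$ and $V'$ by scalars does not change it, and it agrees with the relation for $\theta$ only if $2\theta\in\mathbb Z$. So no formula of this kind exists for the other coset, while a splitting must contain, for example, an automorphism of order exactly two that exchanges $[U]$ and $[V]$. The commutative torus $\mathbb T^2=\mathbb R^2/\mathbb Z^2$ shows the same phenomenon from another side. There all of $\Gamma$ acts linearly, but $K_0(C(\mathbb T^2))\cong H^0(\mathbb T^2;\mathbb Z)\oplus H^2(\mathbb T^2;\mathbb Z)$ by rank and first Chern class, and $g$ acts on $H^2$ by its degree $\det g$. In $\mathbb T_\theta$ the action on $K_0$ has to be trivial. One might therefore guess that the determinant obstructs a splitting. It does not; but the discussion shows what a proof has to remove, namely the class in $H^2(\mathbb T^2;\mathbb Z)$.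

\subsection*{The method}
We give up the generators $U,V$ and build the algebra around the action. In Section~\ref{sec:S} we blow up $\mathbb T^2$ at the fixed point $0$. The result is a compact $\Gamma$-space $S$ with $K_0(C(S))=\mathbb Z$ and $K_1(C(S))=\mathbb Z^2$, and $\Gamma$ acts on $K_1$ through an isomorphism onto $\operatorname{Aut}(\mathbb Z^2)$. After a first example in Section~\ref{sec:example}, Section~\ref{sec:system} constructs a strictly $\Gamma$-equivariant inductive system of matrix algebras over $S$ and finite-dimensional algebras, whose limit is simple, has tracial rank zero, keeps the $K_1$-group of $S$ and has a prescribed ordered $K_0$-group. Sections~\ref{sec:A} and~\ref{sec:B} put the $K_0$-groups of Theorems~\ref{thm:A} and~\ref{thm:B} into the form that the construction accepts. Classification is applied to algebras only: the action exists on the model, and any isomorphism transports it.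

\section{Background}\label{sec:background}

\subsection*{$K$-theory}
Let $A$ be a unital $C^*$-algebra. Projections $p,q$ in a matrix algebra over $A$ are \emph{\textup{(}Murray--von Neumann\textup{)} equivalent} if $p=z^*z$ and $q=zz^*$ for some $z$. The group $K_0(A)$ is the Grothendieck group of the semigroup of equivalence classes of projections in $\bigcup_N M_N(A)$ under direct sum, and $K_0(A)_+$ is the set of classes $[p]$ of projections. The group $K_1(A)$ consists of the homotopy classes of unitaries in $\bigcup_NM_N(A)$, where $v$ is identified with $v\oplus1$; here $[v]+[v']=[v\oplus v']=[vv']$, and $K_1$ of a finite-dimensional algebra is $0$. Both functors are additive on direct sums and homotopy invariant. If $A$ is the closure of an increasing union of unital subalgebras $A_j$, then $K_i(A)=\varinjlim K_i(A_j)$, and $K_0(A)_+$ is the union of the images of the cones $K_0(A_j)_+$. We write $\mathcal B(H)$ for the algebra of operators on a finite-dimensional Hilbert space $H$.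

\subsection*{Limits of ordered groups}
A \emph{system} is a sequence of integers $r_j\ge1$ and of $r_{j+1}\times r_j$ matrices $\Lambda_j$ with entries in $\mathbb Z_{\ge0}$ $(j\ge0)$. Put $\Lambda_{j,l}=\Lambda_{l-1}\cdots\Lambda_j$ for $l\geq j$, with $\Lambda_{j,j}=1$. An abelian group $G$ with a subset $G_+$ is the \emph{limit} of the system if there are homomorphisms $\psi_j\colon\mathbb Z^{r_j}\to G$ with $\psi_{j+1}\Lambda_j=\psi_j$ such that
\begin{itemize}
\item[(a)] $G=\bigcup_j\psi_j(\mathbb Z^{r_j})$;
\item[(b)] $G_+=\bigcup_j\psi_j(\mathbb Z_{\ge0}^{r_j})$;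
\item[(c)] if $\psi_j(v)=0$, then $\Lambda_{j,l}v=0$ for some $l\ge j$.
\end{itemize}
These conditions determine $(G,G_+)$ up to isomorphism. They persist under \emph{telescoping}, that is, under passing to indices $j_0<j_1<\cdots$ with the matrices $\Lambda_{j_t,j_{t+1}}$. They also imply:
\begin{itemize}
\item[(d)] if $\psi_j(v)\in G_+$, then $\Lambda_{j,l}v\in\mathbb Z^{r_l}_{\ge0}$ for all large $l$.
\end{itemize}
Indeed, $\psi_j(v)=\psi_m(w)$ with $w\ge0$ by (b), and (c) gives $\Lambda_{j,l}v=\Lambda_{m,l}w$ for all large $l$.

\begin{lemma}\label{lem:rigid}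
Let $G$ be a subgroup of $\mathbb R$ with the order of $\mathbb R$, and let $0<u\in G$. Every order-preserving automorphism $\sigma$ of $G$ with $\sigma(u)=u$ is the identity.
\end{lemma}

\begin{proof}
Rescale so that $u=1$. Let $x\in G$ and $m/n<x<m'/n'$ with integers $m,m'$ and $n,n'\ge1$. Applying $\sigma$ to $nx-m\ge0$ and $m'-n'x\ge0$ gives $m/n\le\sigma(x)\le m'/n'$. The two fractions can be taken arbitrarily close to $x$, so $\sigma(x)=x$.
\end{proof}

\subsection*{Tracial rank zero and classification}

\begin{definition}[Lin]\label{def:TR0}
A unital simple $C^*$-algebra $A$ has \emph{tracial rank zero} if for every finite $\mathcal F\subset A$, every $\varepsilon>0$ and every nonzero $a\in A_+$ there are a nonzero projection $p$ and a finite-dimensional $C^*$-subalgebra $D\subset A$ with $1_D=p$ such that $\|xp-px\|<\varepsilon$ and $\operatorname{dist}(pxp,D)<\varepsilon$ for $x\in\mathcal F$, and $1-p$ is equivalent to a projection in $\overline{aAa}$.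
\end{definition}

In words: after a corner is cut away that is small enough to fit under any given positive element, $A$ looks locally finite-dimensional.

The abbreviation UCT stands for the universal coefficient theorem of $KK$-theory. It enters only as a hypothesis of Theorem~\ref{thm:L}, and we need only that, among separable nuclear $C^*$-algebras, it holds for type I algebras and passes to countable inductive limits and to crossed products by $\mathbb Z$. Nuclearity has the same three permanence properties.

\begin{theorem}[Lin \cite{LinDuke}]\label{thm:L}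
Unital separable simple nuclear $C^*$-algebras $A,A'$ of tracial rank zero satisfying the UCT are isomorphic if and only if
\[
(K_0(A),K_0(A)_+,[1_A],K_1(A))\cong(K_0(A'),K_0(A')_+,[1_{A'}],K_1(A')).
\]
\end{theorem}

For a unital $C^*$-algebra $A$, let $\operatorname{Aff}(T(A))$ be the space of continuous real affine functions on the set $T(A)$ of tracial states. A class $x\in K_0(A)$ defines the function $\tau\mapsto\tau_*(x)$.

\begin{theorem}[Lin--Phillips \cite{LP}]\label{thm:LP}
Let $X$ be an infinite compact metric space of finite covering dimension and $h$ a minimal homeomorphism of $X$. If the image of $K_0(C^*(\mathbb Z,X,h))$ in $\operatorname{Aff}(T(C^*(\mathbb Z,X,h)))$ is dense, then the crossed product $C^*(\mathbb Z,X,h)$ has tracial rank zero.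
\end{theorem}

\begin{lemma}[Kirchberg--R\o rdam {\cite[Lemma 2.2]{KR}}]\label{lem:KR}
If $a,a_0$ are positive elements of a $C^*$-algebra $A$ and $\|a-a_0\|<\eta$, then $(a_0-\eta)_+=dad^*$ for some contraction $d\in A$.
\end{lemma}

Here $(a_0-\eta)_+$ is obtained by applying the function $t\mapsto\max(t-\eta,0)$ to $a_0$.

\begin{lemma}\label{lem:Ttheta}
The algebra $\mathbb T_\theta$ is unital, simple, separable and nuclear, satisfies the UCT and has tracial rank zero.
\end{lemma}

\begin{proof}
The unitary $U$ generates a copy of $C(\mathbb T)$, and $VUV^*=e^{2\pi i\theta}U$ says that $V$ implements the rotation by $\theta$; comparing universal properties, $\mathbb T_\theta$ is the crossed product of $C(\mathbb T)$ by this rotation. This gives separability, nuclearity and the UCT. The rotation is minimal because $\theta$ is irrational. Since the trace is unique, $\operatorname{Aff}(T(\mathbb T_\theta))=\mathbb R$, and by \eqref{eq:PVR} the image of $K_0$ is the dense subgroup $\mathbb Z+\theta\mathbb Z$. Theorem~\ref{thm:LP} applies.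
\end{proof}

\section{The torus blown up at the origin}\label{sec:S}

We want a compact $\Gamma$-space that has the $K_1$-group of $\mathbb T^2$ but no class in degree two. Removing the fixed point $0$ kills that class but loses compactness. Removing a small disk keeps compactness but loses the action: the powers of $\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ move $(0,\varepsilon)$ to the points $(n\varepsilon,\varepsilon)$, so no neighborhood of $0$ inside the disk of radius $\frac14$ is invariant. What linear maps do preserve is the set of directions at $0$. We replace $0$ by this circle.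

Let $S^1$ be the circle of unit vectors in $\mathbb R^2$, let $S=(\mathbb T^2\setminus\{0\})\sqcup S^1$, and define the injective \emph{polar chart}
\[
\chi\colon[0,\tfrac14)\times S^1\to S,\qquad\chi(r,\omega)=r\omega\bmod\mathbb Z^2\ \ (r>0),\qquad\chi(0,\omega)=\omega .
\]
Call $N\subset S$ open if $N\setminus S^1$ is open in $\mathbb T^2$ and $\chi^{-1}(N)$ is open. Since polar coordinates are a homeomorphism from $(0,\frac14)\times S^1$ onto a punctured disk, $\chi$ is a homeomorphism onto an open subset of $S$, and $\mathbb T^2\setminus\{0\}$ is an open dense subset of $S$ with its usual topology. The space $S$ is Hausdorff: two points that lie both in the chart or both in $\mathbb T^2\setminus\{0\}$ are separated there, and a point of $S^1$ is separated from a point outside the chart by $\chi([0,\frac18)\times S^1)$ and the complement of $\chi([0,\frac18]\times S^1)$. The map $\pi\colon S\to\mathbb T^2$ that is the identity on $\mathbb T^2\setminus\{0\}$ and sends $S^1$ to $0$ is continuous; in the chart it is $(r,\omega)\mapsto r\omega\bmod\mathbb Z^2$.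

Let $g\in\Gamma$ act linearly on $\mathbb T^2\setminus\{0\}$ and by $\omega\mapsto g\omega/|g\omega|$ on $S^1$. This is an action of $\Gamma$ on the set $S$, and $\pi$ is equivariant. For $r<1/(4\|g\|)$ we have $g\chi(r,\omega)=\chi(r|g\omega|,\,g\omega/|g\omega|)$, which is continuous in $(r,\omega)$. So $\Gamma$ acts on $S$ by homeomorphisms.

Let $R_1=\{x_2=\frac12\}$ and $R_2=\{x_1=\frac12\}$, two circles in $\mathbb T^2\setminus\{0\}$ that meet only in $x_*=(\frac12,\frac12)$, oriented by increasing $x_1$ and increasing $x_2$. Put $R=R_1\cup R_2$; see Figure~\ref{fig:S}.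

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \x/\y in {2/0,2/1,2/2,1/2,0/2,-1/2,-2/2,-2/1,-2/0,-2/-1,-2/-2,-1/-2,0/-2,1/-2,2/-2,2/-1}
  \draw[->,gray] (0,0) -- ({0.9*\x},{0.9*\y});
\filldraw[fill=white,thick] (0,0) circle (0.6);
\node at (0,0) {$S^1$};
\draw[very thick] (-2,2) -- (2,2) (-2,-2) -- (2,-2);
\draw[very thick,dashed] (-2,-2) -- (-2,2) (2,-2) -- (2,2);
\node[above] at (0,2) {$R_1$}; \node[below] at (0,-2) {$R_1$};
\node[left] at (-2,0) {$R_2$}; \node[right] at (2,0) {$R_2$};
\foreach \x/\y in {2/2,-2/2,-2/-2,2/-2} \fill (\x,\y) circle (0.07);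
\end{tikzpicture}
\caption{The blown-up torus $S$. In the square $[-\frac12,\frac12]^2$ the origin is replaced by the circle $S^1$ of directions, and opposite sides are glued. The horizontal sides become a circle $R_1$, the vertical sides a circle $R_2$, and the four corners the common point of $R_1$ and $R_2$. Pushing outward along the rays retracts $S$ onto $R_1\cup R_2$.}\label{fig:S}
\end{figure}

\begin{lemma}\label{lem:topS}
The space $S$ is compact, metrizable and connected, and $R$ is a deformation retract of $S$.
\end{lemma}

\begin{proof}
Let $Y=[-\frac12,\frac12]^2$ and define $\Psi\colon\partial Y\times[0,1]\to S$ by $\Psi(c,t)=tc\bmod\mathbb Z^2$ for $t>0$ and $\Psi(c,0)=c/|c|$. For small $t$ we have $\Psi(c,t)=\chi(t|c|,c/|c|)$, so $\Psi$ is continuous. Every point of $Y\setminus\{0\}$ is $tc$ for a unique pair $(c,t)$ with $t>0$, the map $c\mapsto c/|c|$ is a bijection $\partial Y\to S^1$, and distinct points of $Y$ agree modulo $\mathbb Z^2$ only if both lie on $\partial Y$. Hence $\Psi$ is surjective, its only identifications are $\Psi(c,1)=\Psi(c',1)$ for $c-c'\in\mathbb Z^2$, and $\Psi(\partial Y\times\{1\})=R$.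 A Hausdorff continuous image of a compact, metrizable, connected space has the same three properties. A continuous surjection from a compact space onto a Hausdorff space is a quotient map, and this applies to $\Psi\times\operatorname{id}_{[0,1]}$. The homotopy $((c,t),\sigma)\mapsto(c,(1-\sigma)t+\sigma)$, $\sigma\in[0,1]$, fixes the points with $t=1$. It therefore respects the identifications and descends to a deformation retraction of $S$ onto $R$.
\end{proof}

For a continuous map $v$ from $S$ to a unitary group $U(n)$, let $\operatorname{wind}(v)\in\mathbb Z^2$ be the pair of winding numbers of $\det v$ along $R_1$ and $R_2$.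

\begin{lemma}\label{lem:KS}
Let $H\ne0$ be a finite-dimensional Hilbert space.
\begin{itemize}
\item[(i)] The rank of projections gives an isomorphism of $K_0(C(S,\mathcal B(H)))$ onto $\mathbb Z$ that maps the positive cone onto $\mathbb Z_{\ge0}$.
\item[(ii)] The map $[v]\mapsto\operatorname{wind}(v)$ is an isomorphism of $K_1(C(S,\mathcal B(H)))$ onto $\mathbb Z^2$.
\item[(iii)] $\operatorname{wind}(v\circ g^{-1})=(g^{-1})^T\operatorname{wind}(v)$ for every $g\in\Gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) A projection $p\in M_N(C(S,\mathcal B(H)))=C(S,\mathcal B(H^N))$ is a continuous family of projections. Its rank is constant because $S$ is connected. Its ranges form a complex vector bundle, and two projections are equivalent exactly when their bundles are isomorphic. Every bundle over $R$ is trivial. To see this, fix a basis of the fiber at $x_*$ and parametrize $R_i$ by $[0,1]$, starting and ending at $x_*$. The basis extends to a continuous frame along $[0,1]$, whose final value differs from the initial one by some $T\in GL_n(\mathbb C)$. Multiplying the frame by a path from $1$ to $T^{-1}$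 in the connected group $GL_n(\mathbb C)$ closes it up. By Lemma~\ref{lem:topS} and homotopy invariance of pullbacks, every bundle over $S$ is trivial. So equivalence classes of projections are determined by the rank, and constant projections realize every rank in $\mathbb Z_{\ge0}$.

(ii) Winding numbers are homotopy invariant and $\det(v\oplus v')=\det v\cdot\det v'$, so $\operatorname{wind}$ is a well-defined homomorphism. Suppose $\operatorname{wind}(v)=0$ for $v\colon S\to U(n)$. By Lemma~\ref{lem:topS} it suffices to show that $v|_R$ is homotopic to $1$. Multiplying by a path of constants from $1$ to $v(x_*)^{-1}$, we may assume $v(x_*)=1$. Since $\det\colon\pi_1(U(n))\to\pi_1(U(1))=\mathbb Z$ is an isomorphism, both loops $v|_{R_i}$ contract relative to $x_*$. This proves injectivity. For $m\in\mathbb Z^2$ let $\zeta_m(x)=e^{2\pi i\langle m,x\rangle}$ on $\mathbb T^2$, and let $v_m\in C(S,\mathcal B(H))$ act as $\zeta_m\circ\pi$ on a fixed line in $H$ and as $1$ on its orthogonal complement. On $R_1$ we have $\zeta_m=(-1)^{m_2}e^{2\pi im_1x_1}$, and on $R_2$ we have $\zeta_m=(-1)^{m_1}e^{2\pi im_2x_2}$.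 So $\operatorname{wind}(v_m)=m$.

(iii) Both sides depend only on the class $[v]$, and by (ii), for a suitable $H$, this class is some $[v_m]$. Since $\pi$ is equivariant and $\langle m,g^{-1}x\rangle=\langle(g^{-1})^Tm,x\rangle$, we have $v_m\circ g^{-1}=v_{(g^{-1})^Tm}$.
\end{proof}

The map $g\mapsto(g^{-1})^T$ is an automorphism of the group $GL(2,\mathbb Z)$. So $\Gamma$ acts on $K_1(C(S))$ through an isomorphism onto $\operatorname{Aut}(K_1(C(S)))$, and trivially on $K_0(C(S))$: the commutative algebra $C(S)$ already carries an action of the kind we want.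

To pass from $C(S)$ to a simple algebra we need many finite invariant subsets of $S$. For $n\ge2$ let $O_n\subset\mathbb T^2\setminus\{0\}\subset S$ be the set of elements of exact order $n$ in the group $\mathbb T^2$, and put
\[
Q_j=O_2\cup O_3\cup\dots\cup O_{j+2}\qquad(j\ge0).
\]

\begin{lemma}\label{lem:torsion}
The sets $O_n$ and $Q_j$ are finite and $\Gamma$-invariant, $|O_2|=3$ and $|O_3|=8$. The sets $Q_j$ increase, $|Q_j|\ge3$, and $\bigcup_jQ_j$ is dense in $S$. Every integer $N\ge14$ has the form $N=3a+8b$ with integers $a,b\ge0$.
\end{lemma}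

\begin{proof}
The set $O_n$ lies in the subgroup $(\frac1n\mathbb Z/\mathbb Z)^2$, and for a prime $n$ it is this subgroup without $0$, so $|O_n|=n^2-1$. Elements of $\Gamma$ are group automorphisms of $\mathbb T^2$ and preserve orders. The union of the $Q_j$ is the set of nonzero points with rational coordinates; it is dense in $\mathbb T^2\setminus\{0\}$, which is dense in $S$. Finally $14=2\cdot3+8$, $15=5\cdot3$ and $16=2\cdot8$, and adding multiples of $3$ gives all larger integers.
\end{proof}

\section{One connecting map by hand}\label{sec:example}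

The points of $O_2$ are $y_1=(\frac12,0)$, $y_2=(0,\frac12)$ and $y_3=(\frac12,\frac12)$. Define
\[
\varphi\colon C(S)\to C(S,M_4(\mathbb C)),\qquad\varphi(f)(x)=\operatorname{diag}\big(f(x),f(y_1),f(y_2),f(y_3)\big).
\]
Consider the flip $g_0=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$, which has determinant $-1$, exchanges $y_1$ and $y_2$ and fixes $y_3$. Then
\begin{align*}
\varphi(f\circ g_0^{-1})(x)&=\operatorname{diag}\big(f(g_0^{-1}x),f(y_2),f(y_1),f(y_3)\big),\\
\varphi(f)(g_0^{-1}x)&=\operatorname{diag}\big(f(g_0^{-1}x),f(y_1),f(y_2),f(y_3)\big).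
\end{align*}
So $\varphi$ is not equivariant if $\Gamma$ acts on $C(S,M_4(\mathbb C))$ through the variable alone. The two matrices are conjugate under the permutation matrix $u(g_0)$ that exchanges the second and third basis vectors. In general, let $u(g)=1\oplus\lambda(g)$, where $\lambda(g)$ is the permutation matrix of $g$ on $O_2$, and put $(\alpha_gF)(x)=u(g)F(g^{-1}x)u(g)^*$. Then $\varphi(f\circ g^{-1})=\alpha_g(\varphi(f))$. The point is that $u$ is a homomorphism, so $\alpha$ is an action: the relations of $\Gamma$ hold exactly because they hold on $S$ and on the finite set $O_2$.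

On $K_0$ the map $\varphi$ multiplies ranks by $4$. For a unitary $f$, the function $\det\varphi(f)$ is a constant multiple of $f$, so $\varphi$ preserves $\operatorname{wind}$; and $\det(\alpha_gF)=(\det F)\circ g^{-1}$, so $\alpha_g$ still acts on $K_1$ by $(g^{-1})^T$. Repeating the step with matrix-valued functions and the representations $u_{j+1}=u_j\oplus(u_j\otimes\lambda)$ gives an equivariant system of algebras $C(S,M_{4^j}(\mathbb C))$. Its limit has $K_0=\mathbb Z[\frac12]$ and $K_1=\mathbb Z^2$, and $g_0$ acts on it by an automorphism of order two that fixes $K_0$ and exchanges the basis vectors of $K_1$. Three defects remain, and each dictates one feature of the general construction.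

\emph{The limit is not simple.} If $F$ vanishes on $O_2$, then so does its image $F\oplus0$. These functions form a nonzero ideal at each stage, at distance $1$ from the unit, so the closure of their union is a proper ideal. The remedy is to evaluate at stage $j$ on all of $Q_j$.

\emph{The group $K_0$ has rank one.} With one summand at each stage, $K_0$ is a limit of copies of $\mathbb Z$. To reach $\mathbb Z+\theta\mathbb Z$ we add further summands, and we take them finite-dimensional so that they contribute nothing to $K_1$.

\emph{The multiplicities are then prescribed} by the group $K_0$ that we want, and they must be cardinalities of finite $\Gamma$-sets over $S$. A fixed point would give every cardinality, but blowing up has destroyed it: $-1\in\Gamma$ moves every point of $S^1$ and fixes only $y_1,y_2,y_3$ in $\mathbb T^2\setminus\{0\}$, while $g_0$ moves $y_1,y_2$ and $\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ moves $y_3$. Copies of $O_2$ and $O_3$, whose sizes are coprime, give every cardinality from $14$ on.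

\section{The equivariant inductive system}\label{sec:system}

\begin{definition}\label{def:adm}
An \emph{admissible system} is a system $(r_j,\Lambda_j)$ together with vectors $n_j\in\mathbb Z_{>0}^{r_j}$ such that $\Lambda_jn_j=n_{j+1}$ and
\begin{equation}\label{eq:adm}
\text{every entry of $\Lambda_j$ is at least }|Q_j|+15\qquad(j\ge0).
\end{equation}
Its \emph{limit} is the triple $(G,G_+,u)$, where $(G,G_+)$ is the limit of the system and $u=\psi_j(n_j)$.
\end{definition}

\begin{proposition}\label{prop:model}
Let $(G,G_+,u)$ be the limit of an admissible system. There is a unital simple separable nuclear $C^*$-algebra $A_\infty$, satisfying the UCT and of tracial rank zero, with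
\[
(K_0(A_\infty),K_0(A_\infty)_+,[1])\cong(G,G_+,u),\qquad K_1(A_\infty)\cong\mathbb Z^2,
\]
and a homomorphism $\alpha\colon\Gamma\to\operatorname{Aut}(A_\infty)$ that acts trivially on $K_0(A_\infty)$ and such that $g\mapsto(\alpha_g)_*$ is an isomorphism $\Gamma\to\operatorname{Aut}(K_1(A_\infty))$.
\end{proposition}

The proof occupies this section up to Corollary~\ref{cor:transport}.

\subsection*{The algebras and the action}
For $j\ge0$ and $1\le k\le r_{j+1}$ choose a finite $\Gamma$-set $P_{j,k}$ that is a disjoint union of one copy of $Q_j$ and some copies of $O_2$ and $O_3$, with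
\begin{equation}\label{eq:P}
|P_{j,1}|=\Lambda_j(1,1)-1,\qquad|P_{j,k}|=\Lambda_j(k,1)\quad(k\ge2).
\end{equation}
This is possible by Lemma~\ref{lem:torsion}, since by \eqref{eq:adm} these numbers exceed $|Q_j|$ by at least $14$. The inclusions of the pieces define an equivariant map $P_{j,k}\to S$, and for a function $F$ on $S$ we write $F(y)$ for its value at the image of $y\in P_{j,k}$. Let $\lambda_{j,k}$ be the permutation representation on $\ell^2(P_{j,k})$, given by $\lambda_{j,k}(g)\delta_y=\delta_{gy}$.

We define finite-dimensional Hilbert spaces $H_{j,i}$ with unitary representations $u_{j,i}$ of $\Gamma$ $(1\le i\le r_j)$ recursively. Let $H_{0,i}=\mathbb C^{n_0(i)}$ with the trivial representation. Given stage $j$, put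
\begin{align*}
L_{j,k}&=\big(H_{j,1}\otimes\ell^2(P_{j,k})\big)\oplus\bigoplus_{i=2}^{r_j}H_{j,i}\otimes\mathbb C^{\Lambda_j(k,i)},&w_{j,k}&=(u_{j,1}\otimes\lambda_{j,k})\oplus\bigoplus_{i=2}^{r_j}u_{j,i}\otimes1,\\
H_{j+1,1}&=H_{j,1}\oplus L_{j,1},&u_{j+1,1}&=u_{j,1}\oplus w_{j,1},\\
H_{j+1,k}&=L_{j,k},&u_{j+1,k}&=w_{j,k}\qquad(k\ge2).
\end{align*}
Let
\[
A_j=C(S,\mathcal B(H_{j,1}))\oplus\bigoplus_{i=2}^{r_j}\mathcal B(H_{j,i}),
\]
with elements $b=(F,c)$, $c=(c_2,\dots,c_{r_j})$. The algebra $A_j$ has unital representations
\[
\epsilon_{j,k}\colon A_j\to\mathcal B(L_{j,k}),\qquad\epsilon_{j,k}(F,c)=\bigoplus_{y\in P_{j,k}}F(y)\ \oplus\ \bigoplus_{i=2}^{r_j}c_i\otimes1,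
\]
and we define unital homomorphisms $\varphi_j\colon A_j\to A_{j+1}$ by
\[
\varphi_j(b)=\big(F\oplus\epsilon_{j,1}(b),\ \epsilon_{j,2}(b),\dots,\epsilon_{j,r_{j+1}}(b)\big),
\]
where $\epsilon_{j,1}(b)$ is read as a constant function on $S$. The map $\varphi_j$ is injective, because $F$ and every $c_i$ occur in the first component. Let $\varphi_{j,l}\colon A_j\to A_l$ be the composed maps, with $\varphi_{j,j}=\operatorname{id}$. Let $A_\infty=\varinjlim A_j$, and regard the $A_j$ as increasing unital subalgebras with dense union. The $A_j$ are separable and of type I, so $A_\infty$ is separable and nuclear and satisfies the UCT.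

Let $g\in\Gamma$ act on $A_j$ by $\alpha_g(F,c)=(\alpha_gF,\alpha_gc)$, where
\[
(\alpha_gF)(x)=u_{j,1}(g)F(g^{-1}x)u_{j,1}(g)^*,\qquad(\alpha_gc)_i=u_{j,i}(g)\,c_i\,u_{j,i}(g)^*.
\]
This is an action by automorphisms because the $u_{j,i}$ are homomorphisms. We claim that
\begin{equation}\label{eq:cov}
\epsilon_{j,k}(\alpha_g(b))=w_{j,k}(g)\,\epsilon_{j,k}(b)\,w_{j,k}(g)^*.
\end{equation}
On $H_{j,i}\otimes\mathbb C^{\Lambda_j(k,i)}$ both sides equal $(\alpha_gc)_i\otimes1$. On $H_{j,1}\otimes\ell^2(P_{j,k})$, write $u=u_{j,1}(g)$ and apply the three factors on the right, in turn, to a vector $\xi\otimes\delta_y$: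
\[
\xi\otimes\delta_y\ \mapsto\ u^*\xi\otimes\delta_{g^{-1}y}\ \mapsto\ F(g^{-1}y)u^*\xi\otimes\delta_{g^{-1}y}\ \mapsto\ uF(g^{-1}y)u^*\xi\otimes\delta_y=(\alpha_gF)(y)\xi\otimes\delta_y .
\]
This proves \eqref{eq:cov}. By \eqref{eq:cov} and the definition of $u_{j+1,k}$ we get $\varphi_j\alpha_g=\alpha_g\varphi_j$. Hence the $\alpha_g$ define isometric automorphisms of $\bigcup_jA_j$, which extend to a homomorphism $\alpha\colon\Gamma\to\operatorname{Aut}(A_\infty)$.

\subsection*{$K$-theory}
By Lemma~\ref{lem:KS}(i), the vector of ranks of the components identifies $K_0(A_j)$ with $\mathbb Z^{r_j}$ and the positive cone with $\mathbb Z_{\ge0}^{r_j}$. If a projection $p$ over $A_j$ has rank vector $v$, then $\epsilon_{j,k}(p)$ has rank $|P_{j,k}|v_1+\sum_{i\ge2}\Lambda_j(k,i)v_i$, and the first component of $\varphi_j(p)$ has the additional rank $v_1$. By \eqref{eq:P},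
\begin{equation}\label{eq:rank}
\varphi_j(p)\text{ has rank vector }\Lambda_jv.
\end{equation}
For $p=1$, induction shows that $[1_{A_j}]=n_j$, that is, $\dim H_{j,i}=n_j(i)$. Continuity of $K_0$ gives $(K_0(A_\infty),K_0(A_\infty)_+,[1])\cong(G,G_+,u)$. Each $\alpha_g$ preserves ranks, so it acts trivially on every $K_0(A_j)$ and on $K_0(A_\infty)$.

The finite-dimensional summands have trivial $K_1$, so by Lemma~\ref{lem:KS}(ii) the map $[(F,c)]\mapsto\operatorname{wind}(F)$ identifies $K_1(A_j)$ with $\mathbb Z^2$. For a unitary $b=(F,c)$ over $A_j$, the determinant of $F\oplus\epsilon_{j,1}(b)$ is a constant multiple of $\det F$. Thus $\varphi_j$ induces the identity of $\mathbb Z^2$, and $K_1(A_\infty)=\mathbb Z^2$. Since $\det(\alpha_gF)=\det(F\circ g^{-1})$, Lemma~\ref{lem:KS}(iii) shows that $\alpha_g$ acts on each $K_1(A_j)$, hence on $K_1(A_\infty)$, by $(g^{-1})^T$. So $g\mapsto(\alpha_g)_*$ is an isomorphism $\Gamma\to\operatorname{Aut}(K_1(A_\infty))$.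

\begin{remark}
The function $F$ occurs exactly once in $\varphi_j(F,c)$: $\kappa$ copies would multiply $K_1$ by $\kappa$. With $\mathbb T^2$ in place of $S$, the single copy would also preserve the first Chern class of projections. The group $K_0$ of the limit would then be $G\oplus\mathbb Z$, with $g$ acting on the second summand by $\det g$.
\end{remark}

\subsection*{The shape of the composed maps}
Let $l>j$ and $E_{j,l}=L_{j,1}\oplus\dots\oplus L_{l-1,1}\ne0$. Unwinding the definitions, $H_{l,1}=H_{j,1}\oplus E_{j,l}$, and for $b=(F,c)\in A_j$ the first component of $\varphi_{j,l}(b)$ is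
\begin{equation}\label{eq:shape}
\varphi_{j,l}(b)_1=F\oplus\bigoplus_{t=j}^{l-1}\epsilon_{t,1}(\varphi_{j,t}(b))=F\oplus(\text{a constant in }\mathcal B(E_{j,l})).
\end{equation}
All variation over $S$ stays in a block of the fixed size $n_j(1)$, while everything else grows. In fact all entries of all $\Lambda_t$ are at least $|Q_t|+15\ge18$, so if $w\ge0$ has some coordinate at least $\kappa$, then all coordinates of $\Lambda_tw$ are at least $18\kappa$. By induction,
\begin{equation}\label{eq:growth}
0\ne v\in\mathbb Z^{r_j}_{\ge0}\ \Longrightarrow\ \text{every coordinate of }\Lambda_{j,l}v\text{ is at least }18^{\,l-j}\qquad(l>j).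
\end{equation}

The next lemma is the only place where the density of $\bigcup_jQ_j$ and the inclusion of $Q_j$ in every $P_{j,k}$ are used.

\begin{lemma}\label{lem:const}
Let $0\ne b\in A_j$. There is $l\ge j$ with $\epsilon_{l,k}(\varphi_{j,l}(b))\ne0$ for all $1\le k\le r_{l+1}$.
\end{lemma}

\begin{proof}
Let $b=(F,c)$. If some $c_i\ne0$, take $l=j$: the operator $c_i\otimes1$ is a summand of every $\epsilon_{j,k}(b)$, and $\Lambda_j(k,i)\ge1$. Otherwise $F\ne0$, so $F$ is nonzero on a nonempty open set. By Lemma~\ref{lem:torsion} there are $l\ge j$ and $y\in Q_l$ with $F(y)\ne0$. By \eqref{eq:shape}, or trivially if $l=j$, the value $\varphi_{j,l}(b)_1(y)$ has $F(y)$ as a summand and is nonzero. It is in turn a summand of $\epsilon_{l,k}(\varphi_{j,l}(b))$ for every $k$, since $y\in Q_l\subset P_{l,k}$.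
\end{proof}

\subsection*{Simplicity}
Let $I\ne0$ be a closed ideal of $A_\infty$. If $I\cap A_j=0$ for all $j$, the quotient map $A_\infty\to A_\infty/I$ is injective, hence isometric, on each $A_j$; then it is isometric on $A_\infty$, and $I=0$. So there is a nonzero $b\in I\cap A_j$ for some $j$. Take $l$ as in Lemma~\ref{lem:const}. The first component of $\varphi_{j,l+1}(b)$ has the nonzero constant summand $\epsilon_{l,1}(\varphi_{j,l}(b))$, so it vanishes at no point of $S$, and all other components are nonzero. A proper closed ideal of $A_{l+1}$ lies in the kernel of an irreducible representation, that is, of the evaluation of the first component at a point of $S$ or of the projection onto one of the other components. Hence $I\cap A_{l+1}=A_{l+1}$, and $1\in I$.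

\subsection*{Tracial rank zero}
Let $\mathcal F$, $\varepsilon$ and $0\ne a\in(A_\infty)_+$ be given. Formula \eqref{eq:shape} suggests cutting away the block in which $F$ sits. The difficulty is to fit this block under $a$, which need not lie in any $A_j$. We first replace $a$ by a constant projection at a finite stage.

\emph{Step 1: there are $m$ and a nonzero projection $e\in A_m$, constant and supported in the first component, such that every projection $f\le e$ is equivalent to a projection in $\overline{aA_\infty a}$.} Put $\eta=\|a\|/4$. Approximating $a^{1/2}$ by an element $y$ of some $A_{j'}$ and putting $a_0=y^*y$, we obtain $a_0\in(A_{j'})_+$ with $\|a-a_0\|<\eta$. Then $\|a_0\|>3\eta$, so $b=(a_0-\eta)_+\in A_{j'}$ is nonzero, and $b=dad^*$ for some $d\in A_\infty$ by Lemma~\ref{lem:KR}. By Lemma~\ref{lem:const} there is $m>j'$ such that the positive operator $b''=\epsilon_{m-1,1}(\varphi_{j',m-1}(b))$ on $L_{m-1,1}$ is nonzero. Let $\mu>0$ be an eigenvalue of $b''$, and let $e\in A_m$ be the projection onto its eigenspace in $L_{m-1,1}\subset H_{m,1}$, viewed as a constant function in the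 first component. With respect to $H_{m,1}=H_{m-1,1}\oplus L_{m-1,1}$ the first component of $\varphi_{j',m}(b)$ is block diagonal with second block $b''$, so $eb=be=\mu e$. Put $z=\mu^{-1/2}a^{1/2}d^*e$. Then $z^*z=\mu^{-1}e\,dad^*e=\mu^{-1}ebe=e$. For a projection $f\le e$ we get
\[
(zf)^*(zf)=fef=f,\qquad(zf)(zf)^*=\mu^{-1}a^{1/2}\,d^*fd\,a^{1/2}\in a^{1/2}A_\infty a^{1/2}\subset\overline{aA_\infty a};
\]
the inclusion holds because $a^{1/2}$ is a limit of polynomials in $a$ without constant term.

\emph{Step 2: the projection $p$ and the algebra $D$.} Choose $j$ such that each $x\in\mathcal F$ has some $x'\in A_j$ with $\|x-x'\|<\varepsilon/3$. For $l>\max(j,m)$ let $p=(1_{E_{j,l}},1,\dots,1)\in A_l$, and let $D=\mathcal B(E_{j,l})\oplus\bigoplus_{i\ge2}\mathcal B(H_{l,i})\subset A_l$, where the first summand consists of constant functions. Then $D$ is finite-dimensional with unit $p\ne0$. By \eqref{eq:shape}, $p$ commutes with $A_j$ and $pA_jp\subset D$. Hence for $x\in\mathcal F$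
\[
\|xp-px\|\le2\|x-x'\|<\varepsilon,\qquad\operatorname{dist}(pxp,D)\le\|p(x-x')p\|<\varepsilon .
\]

\emph{Step 3: comparison.} The projection $1-p$ is the constant projection onto $H_{j,1}\subset H_{l,1}$ in the first component of $A_l$. Its rank $n_j(1)$ does not depend on $l$. By \eqref{eq:shape} the first component of $\varphi_{m,l}(e)$ is constant, and by \eqref{eq:rank} and \eqref{eq:growth} its rank is at least $18^{\,l-m}$. Fix $l$ with $18^{\,l-m}\ge n_j(1)$. In the matrix algebra $\mathcal B(H_{l,1})$ of constants, $1-p$ is then equivalent to a subprojection $f$ of $\varphi_{m,l}(e)_1$. Thus $f\le e$ in $A_\infty$, and by Step 1, $1-p$ is equivalent to a projection in $\overline{aA_\infty a}$.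

This completes the proof of Proposition~\ref{prop:model}.

\begin{corollary}\label{cor:transport}
Let $A$ be a unital simple separable nuclear $C^*$-algebra of tracial rank zero satisfying the UCT, with $K_1(A)\cong\mathbb Z^2$. Suppose that $(K_0(A),K_0(A)_+,[1])$ is isomorphic to the limit of an admissible system. Then there is a homomorphism $s\colon\operatorname{Aut}(K_1(A))\to\operatorname{Aut}(A)$ such that $s(h)$ induces $h$ on $K_1(A)$ and the identity on $K_0(A)$.
\end{corollary}

\begin{proof}
Let $(A_\infty,\alpha)$ be as in Proposition~\ref{prop:model}. By Theorem~\ref{thm:L} there is an isomorphism $\Phi\colon A_\infty\to A$. Put $\beta_g=\Phi\alpha_g\Phi^{-1}$. Then $\beta\colon\Gamma\to\operatorname{Aut}(A)$ is a homomorphism and $(\beta_g)_*=\Phi_*(\alpha_g)_*\Phi_*^{-1}$. On $K_0(A)$ this is the identity. On $K_1(A)$ it defines a map $\rho\colon\Gamma\to\operatorname{Aut}(K_1(A))$, which is the isomorphism $\Gamma\to\operatorname{Aut}(K_1(A_\infty))$ followed by conjugation with $\Phi_*$, hence an isomorphism. Put $s=\beta\circ\rho^{-1}$; then $s(h)$ induces $\rho(\rho^{-1}(h))=h$ on $K_1(A)$.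
\end{proof}

No control on $\Phi_*$ is needed: composing with $\rho^{-1}$ absorbs whatever $\Phi$ does on $K_1$.

\section{The group $\mathbb Z+\theta\mathbb Z$ and the proof of Theorem~\ref{thm:A}}\label{sec:A}

It remains to write $\mathbb Z+\theta\mathbb Z$ as the limit of an admissible system. Conditions (a)--(c) ask for bases of this group, consisting of positive numbers, such that each basis is a nonnegative integer combination of the next and every positive element is eventually a nonnegative combination. The Euclidean algorithm applied to $1$ and $\theta$ produces such bases.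

\begin{lemma}\label{lem:cf}
For irrational $\theta$, the triple $(\mathbb Z+\theta\mathbb Z,\ (\mathbb Z+\theta\mathbb Z)\cap[0,\infty),\ 1)$ is the limit of an admissible system with $r_j=2$ for all $j$.
\end{lemma}

\begin{proof}
Replacing $\theta$ by $\theta-\lfloor\theta\rfloor$ does not change the group, so let $0<\theta<1$. Put $\delta_{-1}=1$, $\delta_0=\theta$, and for $k\ge0$ let $a_{k+1}=\lfloor\delta_{k-1}/\delta_k\rfloor$ and $\delta_{k+1}=\delta_{k-1}-a_{k+1}\delta_k$. By induction $\delta_{k-1}/\delta_k$ is irrational and greater than $1$, so $a_{k+1}\ge1$ and $0<\delta_{k+1}<\delta_k$. The $a_k$ are the partial quotients of the continued fraction $\theta=[0;a_1,a_2,\dots]$. Its convergents $p_k/q_k$ are given by $p_{-1}=1$, $q_{-1}=0$, $p_0=0$, $q_0=1$ and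
\[
p_{k+1}=a_{k+1}p_k+p_{k-1},\qquad q_{k+1}=a_{k+1}q_k+q_{k-1}.
\]
The sequences $q_k\theta-p_k$ and $(-1)^k\delta_k$ agree for $k=-1,0$ and satisfy the same recursion $t_{k+1}=a_{k+1}t_k+t_{k-1}$, so they are equal. Moreover $q_k\ge1$ for $k\ge0$ and $q_{k+1}\ge q_k+q_{k-1}$, so $q_k\to\infty$ and $|\theta-p_k/q_k|=\delta_k/q_k\to0$.

For $k\ge0$ let
\[
B_k=\begin{pmatrix}a_{k+1}&1\\1&0\end{pmatrix},\qquad\xi_k\colon\mathbb Z^2\to\mathbb R,\quad\xi_k(x,y)=x\delta_{k-1}+y\delta_k .
\]
Then $\xi_{k+1}(B_k(x,y)^T)=(a_{k+1}x+y)\delta_k+x\delta_{k+1}=\xi_k(x,y)$. The map $\xi_0(x,y)=x+y\theta$ is a bijection onto $\mathbb Z+\theta\mathbb Z$, and $\det B_k=-1$, so every $\xi_k$ is such a bijection. This gives (a) and (c). Since $B_k(q_k,q_{k-1})^T=(q_{k+1},q_k)^T$, $B_k(p_k,p_{k-1})^T=(p_{k+1},p_k)^T$, $\xi_0(q_0,q_{-1})=1$ and $\xi_0(p_0,p_{-1})=\theta$, we have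
\begin{equation}\label{eq:xi}
1=\xi_k(q_k,q_{k-1}),\qquad\theta=\xi_k(p_k,p_{k-1})\qquad(k\ge0).
\end{equation}
For (b), the elements of $\xi_k(\mathbb Z^2_{\ge0})$ are nonnegative because $\delta_{k-1},\delta_k>0$. Conversely, let $x=c+d\theta>0$ with $c,d\in\mathbb Z$. By \eqref{eq:xi}, $x=\xi_k(cq_k+dp_k,\ cq_{k-1}+dp_{k-1})$, and both coordinates are positive for large $k$ because $c+dp_k/q_k\to x>0$.

Finally we telescope. The product
\[
B_{k+1}B_k=\begin{pmatrix}a_{k+2}a_{k+1}+1&a_{k+2}\\a_{k+1}&1\end{pmatrix}
\]
has all entries at least $1$, and a product of $N$ such $2\times2$ matrices has all entries at least $2^{N-1}$. So there are $1=k_0<k_1<\cdots$ such that $\Lambda_j=B_{k_{j+1}-1}\cdots B_{k_j}$ satisfies \eqref{eq:adm}. Put $n_j=(q_{k_j},q_{k_j-1})$, which is strictly positive because $k_j\ge1$. Then $\Lambda_jn_j=n_{j+1}$, and $n_j$ maps to $1$ by \eqref{eq:xi}.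
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:Ttheta}, \eqref{eq:PVR} and Lemma~\ref{lem:cf}, Corollary~\ref{cor:transport} applies to $A=\mathbb T_\theta$. By \eqref{eq:PVR} and Lemma~\ref{lem:rigid}, every $h\in\operatorname{Aut}(K(\mathbb T_\theta))$ has the form $(\operatorname{id},h_1)$ with $h_1\in\operatorname{Aut}(K_1(\mathbb T_\theta))$, and the homomorphism $h\mapsto s(h_1)$ is a section of $\beta\mapsto\beta_*$. A split extension is a semidirect product, and by \eqref{eq:ER} the kernel is $\overline{\operatorname{Inn}(\mathbb T_\theta)}$.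
\end{proof}

\begin{example}
Let $\theta=(\sqrt5-1)/2$. Then $1=\theta+\theta^2$, so $\delta_k=\theta^{k+1}$ and all $a_k$ equal $1$. Each $B_k$ is the matrix $B=\left(\begin{smallmatrix}1&1\\1&0\end{smallmatrix}\right)$, whose powers have Fibonacci numbers as entries. Condition \eqref{eq:adm} for $j=0$ asks for entries at least $18$, and we may take $\Lambda_0=B^9=\left(\begin{smallmatrix}55&34\\34&21\end{smallmatrix}\right)$, $n_0=(1,1)$, $n_1=(89,55)$. The first map goes from $A_0=C(S)\oplus\mathbb C$ to $A_1=C(S,M_{89}(\mathbb C))\oplus M_{55}(\mathbb C)$. For $P_{0,1}$, with $54$ points, take $18$ copies of $O_2=Q_0$. For $P_{0,2}$, with $34=6\cdot3+2\cdot8$ points, take six copies of $O_2$ and two of $O_3$; copies of $O_2$ alone would not do. The first component of $\varphi_0(f,c)$ is diagonal, with one entry $f$, $54$ point evaluations and $34$ entries $c$; the second has $34$ point evaluations and $21$ entries $c$.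
\end{example}

\section{General $K_0$-groups and the proof of Theorem~\ref{thm:B}}\label{sec:B}

Let $A$ be as in Theorem~\ref{thm:B}, and put $G=K_0(A)$, $G_+=K_0(A)_+$, $u=[1]$. Write $x\le y$ if $y-x\in G_+$, and $x>0$ if $x\in G_+\setminus\{0\}$. We show that $(G,G_+,u)$ is the limit of an admissible system. Limits of systems are torsion-free, so the hypothesis on $K_0(A)$ is necessary for this step.

By Lin \cite{LinTAF}, $A$ has real rank zero and stable rank one, and $G$ is weakly unperforated. We recall what this means and what we use.
\begin{itemize}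
\item \emph{Real rank zero}: self-adjoint elements with finite spectrum are dense among the self-adjoint elements. This property passes to matrix algebras and to corners $pM_n(A)p$.
\item \emph{Stable rank one}: invertible elements are dense. It implies cancellation: projections over $A$ with the same class in $K_0(A)$ are equivalent. Hence $[p]>0$ for $p\ne0$, and $G_+\cap(-G_+)=\{0\}$, so $\le$ is a partial order; also $G=G_+-G_+$.
\item \emph{Weakly unperforated}: if $nx>0$ for some $n\ge1$, then $x>0$. As $G$ is torsion-free, it is \emph{unperforated}: if $nx\ge0$, then either $nx>0$ and $x>0$, or $nx=0$ and $x=0$.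
\item By Zhang, real rank zero gives the \emph{Riesz decomposition property}: if $0\le x\le y_1+\dots+y_k$ with all $y_i\ge0$, then $x=z_1+\dots+z_k$ with $0\le z_i\le y_i$.
\item $G$ is \emph{simple}: for $x>0$ and $z\ge0$ there is $k$ with $z\le kx$. Indeed, a nonzero projection $p\in M_n(A)$ generates the simple algebra $M_n(A)$ as an ideal, so the unit is equivalent to a subprojection of a finite direct sum $p\oplus\dots\oplus p$, and every $z\ge0$ lies below a multiple of $u$.
\end{itemize}
Since $A$ is separable, $G$ is countable. By the theorem of Effros--Handelman--Shen, a countable unperforated ordered group with the Riesz decomposition property is a dimension group, that is, the limit of a system. What has to be added is the growth condition \eqref{eq:adm}. It does not come from simplicity alone: for $G=\mathbb Z$ with all $\Lambda_j=(1)$, no telescoping makes the entries grow. The missing ingredient is the following divisibility property, which is where infinite-dimensionality of $A$ is used.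

\begin{lemma}\label{lem:div}
For every $x>0$ in $G$ and every $N\ge1$ there is $y>0$ in $G$ with $Ny\le x$.
\end{lemma}

\begin{proof}
It suffices to find $z>0$ with $2z\le x$; iterating gives $y>0$ with $Ny\le2^ty\le x$ once $2^t\ge N$. Let $x=[p]$ with $0\ne p\in M_n(A)$. We first show that $pM_n(A)p\ne\mathbb Cp$. Since $M_n(A)$ is unital and simple, $1=\sum_{i}s_ipt_i$ for finitely many $s_i,t_i\in M_n(A)$. Every $b\in M_n(A)$ equals $\sum_{i,i'}s_i(pt_ibs_{i'}p)t_{i'}$. If $pM_n(A)p=\mathbb Cp$, then $M_n(A)$ is spanned by the finitely many elements $s_ipt_{i'}$, contrary to hypothesis. Next, the corner $pM_n(A)p$ has real rank zero. If its only projections were $0$ and $p$, its self-adjoint elements with finite spectrum would be real multiples of $p$, and by density the corner would be $\mathbb Cp$. So it contains a projection $q\ne0,p$, and $x=x_1+x_2$ with $x_1=[q]>0$ and $x_2=[p-q]>0$. By simplicity $x_1\le kx_2$ for some $k$, and Riesz decomposition gives $x_1=z_1+\dots+z_k$ with $0\le z_i\le x_2$. Some $z=z_i$ is nonzero. It satisfies $z\le x_1$ and $z\le x_2$, so $2z\le x$.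
\end{proof}

\begin{lemma}\label{lem:admB}
The triple $(G,G_+,u)$ is the limit of an admissible system.
\end{lemma}

\begin{proof}
Write $(G,G_+)$ as the limit of a system $(r_j,\Lambda_j)$ with maps $\psi_j$. By (b), after dropping finitely many stages, $u=\psi_0(n_0)$ with $n_0\ge0$; put $n_j=\Lambda_{0,j}n_0$. Let $e_i$ denote the standard basis vectors. We prune the system twice.

\emph{We may assume $\psi_j(e_i)>0$ for all $i,j$.} Let $Z_j\subset\mathbb Z^{r_j}$ be the span of the $e_i$ with $\psi_j(e_i)=0$. For such an $e_i$ write $\Lambda_je_i=\sum_kc_ke_k$ with $c_k\ge0$. The elements $c_k\psi_{j+1}(e_k)$ of $G_+$ add up to $0$, so each is $0$, and $\psi_{j+1}(e_k)=0$ whenever $c_k>0$. Thus $\Lambda_jZ_j\subset Z_{j+1}$. The quotients $\mathbb Z^{r_j}/Z_j$, with the remaining $e_i$ as bases, form a system whose matrices are submatrices of the $\Lambda_j$. The $\psi_j$ factor through the quotients with the same images of groups and cones, and (c) is inherited. The quotients are nonzero because $\psi_j(n_j)=u\ne0$.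

\emph{We may also assume $n_j\in\mathbb Z_{>0}^{r_j}$.} Let $X_j\subset\mathbb Z^{r_j}$ be the span of the $e_i$ with $n_j(i)>0$. For such an $e_i$ we have $0\le\Lambda_je_i\le\Lambda_jn_j=n_{j+1}$, so $\Lambda_jX_j\subset X_{j+1}$. The subsystem $(X_j)$ inherits (c). If $x=\psi_j(v)$ with $v\ge0$, then $x\le ku$ for some $k$, so by (d) $0\le\Lambda_{j,l}v\le kn_l$ for large $l$, and $\Lambda_{j,l}v\in X_l$. This gives (b), and (a) follows since $G=G_+-G_+$.

\emph{Growth.} Fix $j$, $N$ and $i\le r_j$, and put $x=\psi_j(e_i)>0$. By Lemma~\ref{lem:div} there is $y>0$ with $Ny\le x$, and by simplicity $u\le ky$ for some $k\geq1$. Write $y=\psi_m(w)$. By (d), for all large $l$,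
\[
\Lambda_{j,l}e_i\ \ge\ N\Lambda_{m,l}w,\qquad k\Lambda_{m,l}w\ \ge\ n_l .
\]
The second inequality shows that all coordinates of the integer vector $\Lambda_{m,l}w$ are at least $1$, and then the first shows that all entries in the $i$-th column of $\Lambda_{j,l}$ are at least $N$. As there are finitely many columns, all entries of $\Lambda_{j,l}$ are at least $N$ for large $l$. Choose $0=j_0<j_1<\cdots$ recursively so that all entries of $\Lambda_{j_t,j_{t+1}}$ are at least $|Q_t|+15$. The telescoped system with the vectors $n_{j_t}$ is admissible.
\end{proof}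

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first assertion follows from Lemma~\ref{lem:admB} and Corollary~\ref{cor:transport}. If $(K_0(A),K_0(A)_+,[1])$ has no nontrivial automorphism, then $\operatorname{Aut}(K(A))=\{\operatorname{id}\}\times\operatorname{Aut}(K_1(A))$, and $(\operatorname{id},h)\mapsto s(h)$ is a homomorphic section of $\operatorname{Aut}(A)\to\operatorname{Aut}(K(A))$; in particular this map is surjective. If $K_0(A)$ is order isomorphic to a dense subgroup of $\mathbb R$, the hypothesis holds by Lemma~\ref{lem:rigid}.
\end{proof}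

\begin{thebibliography}{9}

\bibitem{KR} Kirchberg and R\o rdam, Adv. Math. \textbf{167} (2002).

\bibitem{LinTAF} Lin, \emph{Tracially AF $C^*$-algebras}, Trans. AMS \textbf{353} (2001).

\bibitem{LinDuke} Lin, \emph{Classification of simple $C^*$-algebras of tracial topological rank zero}, Duke Math. J. \textbf{125} (2004).

\bibitem{LP} Lin and Phillips, \emph{Crossed products by minimal homeomorphisms}, J. reine angew. Math. \textbf{641} (2010).

\bibitem{Problem} \texttt{https://www.escholarship.org/content/qt39b741zt/qt39b741zt.pdf?t=ny5wbj}

\end{thebibliography}
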